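# A Lipschitz 2-summing map that is not Lipschitz 2-integral

## 1. Linear 2-summing operators are 2-integral, and the guess this suggests

A map $T$ between metric spaces can be "small on average" in two ways. It is *2-summing* if sums of squares of its increments are controlled by the corresponding sums for one well-chosen real-valued Lipschitz function. It is *2-integral* if it factors through the formal identity from an $L_\infty$ space to an $L_2$ space over a probability measure. Is every 2-summing map 2-integral?

The answer that one would first guess is **yes**. For linear operators between Banach spaces it is a classical fact that 2-summing and 2-integral are the same, and the proof is short. We shall see that the guess also survives for several kinds of nonlinear maps. Nevertheless it is false in general, and these notes build a counterexample with full proof. First the definitions.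

All metric spaces have a distinguished base point $0$, functions are real-valued, and $\mathrm{Lip}(\cdot)$ is the Lipschitz constant. Maps need not be linear and need not preserve base points.

**Definition (Lipschitz dual).** $X^\#$ is the Banach space of Lipschitz functions $f:X\to\mathbb R$ with $f(0)=0$, normed by $\mathrm{Lip}(f)$. Its unit ball is $B_{X^\#}$.

**Definition (canonical embedding).** $J:Y\to (Y^\#)^*$ is $J(y)=\delta_y$, where $\delta_y(g)=g(y)$. It is isometric: $|g(x)-g(y)|\le \mathrm{Lip}(g)\,d(x,y)$ gives $\|\delta_x-\delta_y\|\le d(x,y)$, and $g=d(\cdot,y)-d(0,y)$ gives equality.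

*Example.* Let $Y=\{0,1,\dots,m\}$ with all nonzero distances equal to $1$. Every functional on $Y^\#$ has the form $\sum_{k}c_k\delta_k$, and since $\delta_0=0$ we may choose $c_0$ so that $\sum_k c_k=0$. The condition $\mathrm{Lip}(h)\le 1$ says that $h$ oscillates by at most $1$, so $\|\sum_k c_k\delta_k\|=\sup_h\sum_k c_k(h(k)-\min h)$ is the sum of the positive $c_k$, that is, $\frac12\sum_k|c_k|$. On a space whose points are separated at unit scale, the norm of $(Y^\#)^*$ controls total variation. Keep this in mind; it returns as estimate (2).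

**Definition (Lipschitz $p$-summing).** For $1\le p<\infty$, $\pi_p^L(T)$ is the smallest $C$ such that for all finite sequences $(x_i),(y_i)$ in $X$ and all $a_i>0$
$$\sum_i a_i\,d(Tx_i,Ty_i)^p\le C^p\sup_{f\in B_{X^\#}}\sum_i a_i|f(x_i)-f(y_i)|^p .$$
$T$ is Lipschitz $p$-summing if $\pi_p^L(T)<\infty$.

**Definition (Lipschitz $p$-integral).** A Lipschitz map $T:X\to Y$ is Lipschitz $p$-integral if there are a probability measure $\mu$ and Lipschitz maps $A:X\to L_\infty(\mu)$, $B:L_p(\mu)\to (Y^\#)^*$ with
$$J\circ T=B\circ i_{\infty,p}\circ A ,$$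
where $i_{\infty,p}:L_\infty(\mu)\to L_p(\mu)$ is the formal identity. $I_p^L(T)$ is the infimum of $\mathrm{Lip}(A)\mathrm{Lip}(B)$ over all such factorizations, and $+\infty$ if there are none.

*Example for both.* On $\mathbb R^n$ put
$$d_1(x,y)=\frac1n\sum_{i=1}^n|x_i-y_i|\le\|x-y\|_\infty .$$
Let $X\subset\mathbb R^n$ carry $\|\cdot\|_\infty$, let $Y$ be the same set with $d_1$, and let $T$ be the identity, with a common base point $x_0$. The functions $f_i(x)=x_i-(x_0)_i$ lie in $B_{X^\#}$, and Jensen's inequality gives $d_1(x,y)^p\le\frac1n\sum_i|f_i(x)-f_i(y)|^p$. Hence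
$$\sum_j a_j d_1(y_j,z_j)^p\le\frac1n\sum_i\sum_j a_j|f_i(y_j)-f_i(z_j)|^p\le\sup_{f\in B_{X^\#}}\sum_j a_j|f(y_j)-f(z_j)|^p, \tag{1}$$
so $\pi_p^L(T)\le1$ for all $p$, *whatever the set $X$ is*. If $X=\mathbb R^n$, then $T$ is also $p$-integral with $I_p^L(T)\le1$: take $\mu$ uniform on $\{1,\dots,n\}$, $A$ the identity of $\mathbb R^n=L_\infty(\mu)$, and $B=J$ on $\mathbb R^n=L_p(\mu)$, which is 1-Lipschitz because $d_1$ is the $L_1(\mu)$ distance.

For linear operators between Banach spaces, $\pi^L_p$ and $I^L_p$ coincide with the usual $p$-summing and $p$-integral norms.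

**The linear case.** Let $T:X\to Y$ be linear and 2-summing. Pietsch's theorem gives a probability measure $\mu$ on $B_{X^*}$ with $\|Tx\|^2\le\pi_2(T)^2\int|f(x)|^2d\mu(f)$. Put $A(x)(f)=f(x)$. Then $S=\{i_{\infty,2}A(x):x\in X\}$ is a linear subspace of $L_2(\mu)$, and $u:i_{\infty,2}A(x)\mapsto Tx$ is well defined on $S$ with norm at most $\pi_2(T)$; extend it to $\overline S$. With $P$ the orthogonal projection of $L_2(\mu)$ onto $\overline S$, the map $B=J\circ u\circ P$ satisfies $JT=B\,i_{\infty,2}A$ and $\mathrm{Lip}(B)\le\pi_2(T)$. So the guess is right for linear maps.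

## 2. A Pietsch measure turns the question into an extension problem

How much of this survives without linearity? The first half does. The following is the nonlinear Pietsch theorem (J. Farmer and W. B. Johnson, *Lipschitz $p$-summing operators*, Proc. AMS 137 (2009), Theorem 1); here is a short argument.

**Proposition 1.** Let $C=\pi_p^L(T)<\infty$. There is a probability measure $\mu$ on $B_{X^\#}$, compact for pointwise convergence, with
$$d(Tx,Ty)^p\le C^p\int|f(x)-f(y)|^p\,d\mu(f)\qquad(x,y\in X).$$

*Proof.* $B_{X^\#}$ is a closed subset of $\prod_x[-d(x,0),d(x,0)]$, so it is compact. In $C(B_{X^\#})$ consider the convex cone $\mathcal P$ of all functions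
$$\varphi(f)=\sum_i a_i\big(d(Tx_i,Ty_i)^p-C^p|f(x_i)-f(y_i)|^p\big)$$
(finite sums, $a_i>0$). By compactness the supremum in the definition of $\pi_p^L$ is attained, and at a maximizing $f$ we have $\varphi(f)\le0$. So $\mathcal P$ is disjoint from the open convex cone of strictly positive functions. By Hahn–Banach and the Riesz theorem, a nonzero regular signed measure $\nu$ satisfies $\int\varphi\,d\nu\le0$ on $\mathcal P$ and $\int\psi\,d\nu\ge0$ for all $\psi>0$ (both sets are cones, so the separating constant is $0$). Hence $\nu\ge0$. Normalize $\nu$ to a probability $\mu$, and use $\varphi(f)=d(Tx,Ty)^p-C^p|f(x)-f(y)|^p$. $\square$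

Now put $A(x)(f)=f(x)$. This $A:X\to L_\infty(\mu)$ is 1-Lipschitz. By Proposition 1,
$$\Phi: i_{\infty,p}A(x)\mapsto Tx$$
is well defined and $C$-Lipschitz on the *set* $S=i_{\infty,p}A(X)\subset L_p(\mu)$. If $J\circ\Phi:S\to (Y^\#)^*$ extends to a $\lambda C$-Lipschitz map $B$ on $L_p(\mu)$, then $I_p^L(T)\le\lambda\, \pi_p^L(T)$.

This is the exact point where the linear argument stops. For $p=2$ and linear $T$, $\overline S$ was a subspace and could be projected onto. Now $S$ is an arbitrary subset of $L_2(\mu)$; if $\overline S$ is not connected, for instance, there is not even a continuous retraction of $L_2(\mu)$ onto it. We must use the target instead.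

## 3. Targets for which the guess is right

The target helps in several cases. Two classical extension theorems enter. *McShane:* a $C$-Lipschitz real function $g$ on a subset $S$ of a metric space extends with the same constant, by $x\mapsto\inf_{s\in S}(g(s)+C\,d(x,s))$. *Kirszbraun:* a $C$-Lipschitz map from a subset of a Hilbert space to a Hilbert space extends with the same constant.

**Proposition 2.**

* (i) Always $\pi_p^L(T)\le I_p^L(T)$.
* (ii) If $Y$ is isometric to a Hilbert space, then $I_2^L(T)=\pi_2^L(T)$ for every $T:X\to Y$ with $\pi_2^L(T)<\infty$.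
* (iii) If every Lipschitz map from a subset of a metric space into $Y$ extends to the whole space with Lipschitz constant multiplied by at most $\lambda$, then $I_p^L(T)\le\lambda\pi_p^L(T)$ for all $T:X\to Y$ and $p\in[1,\infty)$.

*Proof.* (i) Suppose $JT=B\,i_{\infty,p}A$. If $\mathrm{Lip}(A)=0$, then $T$ is constant and $\pi_p^L(T)=0$. Otherwise rescale so that $\mathrm{Lip}(A)=1$ (replace $A$ by $A/\mathrm{Lip}(A)$ and $B$ by $B(\mathrm{Lip}(A)\,\cdot)$). Given finite sequences $(x_i),(y_i)$, let $E$ be the finite set of points involved, together with $0$. Choose representatives of $A(x)$, $x\in E$. For each of the finitely many pairs in $E$, the inequality $|A(x)(\omega)-A(y)(\omega)|\le d(x,y)$ holds almost everywhere. On the null set where one of them fails, redefine all representatives to be $0$; then they hold for all $\omega$. The function $x\mapsto A(x)(\omega)-A(0)(\omega)$ is 1-Lipschitz on $E$ and vanishes at $0$; extend it by McShane to $g_\omega\in B_{X^\#}$. Since $J$ is isometric,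
$$\sum_i a_i d(Tx_i,Ty_i)^p\le\mathrm{Lip}(B)^p\int\sum_i a_i|g_\omega(x_i)-g_\omega(y_i)|^pd\mu(\omega)\le\mathrm{Lip}(B)^p\sup_{f\in B_{X^\#}}\sum_i a_i|f(x_i)-f(y_i)|^p .$$
So $\pi_p^L(T)\le\mathrm{Lip}(B)$; take the infimum over factorizations.

(ii), (iii) In (iii) we may assume $\pi_p^L(T)<\infty$. Extend $\Phi:S\to Y$ of Section 2 to $L_p(\mu)\to Y$: in (ii), where $p=2$, with constant $C$ by Kirszbraun's theorem; in (iii) with constant $\lambda C$ by hypothesis. Compose with $J$. In (ii), equality follows from (i). $\square$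

Two more cases by hand show that $(Y^\#)^*$ has more room than $Y$.

*Subsets of the line.* Let $Y\subset\mathbb R$ with the usual distance, for example $Y=\{0,1\}$, into which nonconstant maps from the connected space $L_2(\mu)$ cannot be continuous. By McShane, $\Phi$ extends to a $C$-Lipschitz map $L_p(\mu)\to\mathbb R$. Also $J$ extends to a 1-Lipschitz map $\mathbb R\to(Y^\#)^*$: extend $J$ isometrically to $\overline Y$ by completeness, interpolate affinely across each bounded gap $(a,b)$ (the speed is $\|J(a)-J(b)\|/(b-a)=1$), and take the map constant on the unbounded gaps. Composing, $I_p^L(T)\le\pi_p^L(T)$.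

*Finite targets.* If $|Y|=d+1$ with $d\ge1$, then $V=(Y^\#)^*$ has dimension $d$. Take an Auerbach basis: $v_i\in V$ with biorthogonal functionals $v_i^*$, all of norm $1$. The coordinates $v_i^*\circ J\circ\Phi$ are $C$-Lipschitz and extend by McShane, and adding up gives a $dC$-Lipschitz extension of $J\circ\Phi$. Hence $I_p^L(T)\le(|Y|-1)\,\pi_p^L(T)$.

So a counterexample must have an infinite target. What we can look for is a sequence of finite targets with $\pi_p^L\le1$ and $I_p^L\to\infty$, to be glued together at the end.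

## 4. Rounding to the integer lattice is free

Inequality (1) offers a family to search in: the identity from $(X,\|\cdot\|_\infty)$ to $(X,d_1)$ is $p$-summing with constant $1$ for *every* $X\subset\mathbb R^n$. For $X=\mathbb R^n$ it is also $p$-integral with constant $1$. To destroy integrality, one would make $X$ discrete, so that the factorization has to pass through points that are not in $Y$. The first discrete set to try is $\mathbb Z^n$.

It does not work. Let $U$ be uniform in $[0,1)^n$, write $\lfloor\cdot\rfloor$ for the coordinatewise integer part, and put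
$$G(x)(g)=\mathbb E\,g(\lfloor x+U\rfloor)\qquad(x\in\mathbb R^n,\ g\in Y^\#,\ Y=(\mathbb Z^n,d_1)).$$
For $x\in\mathbb Z^n$ we have $\lfloor x+U\rfloor=x$, so $G(x)=\delta_x$. For real $s\le t$ the variable $\lfloor t+U_i\rfloor-\lfloor s+U_i\rfloor$ is nonnegative and has mean $t-s$, because $\mathbb E\lfloor t+U_i\rfloor=t$. Therefore
$$\|G(x)-G(x')\|\le\mathbb E\,d_1(\lfloor x+U\rfloor,\lfloor x'+U\rfloor)=d_1(x,x').$$
Using $A=$ inclusion into $\ell_\infty^n=L_\infty(\mu)$ and $B=G$ on $L_p(\mu)$, $\mu$ uniform on $n$ points, we get $I_p^L\le1$ again.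

The reason is that neighboring lattice points are at $d_1$-distance only $1/n$, so shifting probability from one to the next costs almost nothing. This tells us what to ask for: a set that is still dense at scale $1$ in $\ell_\infty^n$, but whose points are separated at scale about $1$ *in the smaller metric $d_1$*. Then, as in the example of Section 1, moving mass costs total variation.

Which obstruction should we then prove? Suppose $JT=B\,i_{\infty,p}A$ and $X\subset Z$. By McShane applied pointwise in $\omega$, $A$ extends to $Z$ (for finite $X$ this is done carefully in Section 9), so $JT$ extends to $Z$ with no loss. Thus it is enough to show that $JT$ has no extension $G$ to $\ell_\infty^n$ with small Lipschitz constant. Such a $G$ writes each $x\in\mathbb R^n$ as a signed combination $\sum_k\psi_k(x)\delta_{x_k}$, essentially of total mass $1$ and concentrated on points near $x$ in $d_1$. Each $\psi_k$ thus lives on a $d_1$-ball of bounded radius. Three facts then collide: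

* by separation, $\sum_k|\psi_k|$ changes at a bounded rate in each direction $\varepsilon\in\{\pm1\}^n$, so that $\sum_k|\nabla\psi_k|$ is bounded after averaging over $\varepsilon$;
* $\sum_k|\psi_k|\gtrsim1$;
* a function on a $d_1$-ball of radius $R$ has $\int|\nabla u|\gtrsim\frac{\sqrt n}{R}\int|u|$.

For large $n$ this is impossible. Here are the precise statements.

**Theorem 3.** There are countable pointed metric spaces $X,Y$ and a bijection $T:X\to Y$ such that

* (a) $\pi_p^L(T)\le1$ for every $1\le p<\infty$;
* (b) $T$ is not Lipschitz $p$-integral for any $1\le p<\infty$; in particular not for $p=2$;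
* (c) moreover, there is a metric space $Z\supset X$ such that $J\circ T$ has no Lipschitz extension $Z\to(Y^\#)^*$.

**Theorem 4.** For every $n\ge1$ there are pointed metric spaces $X_n,Y_n$ with $N=(32n^3+1)^n$ points each and a bijection $T_n:X_n\to Y_n$ such that

* (a) $\pi_p^L(T_n)\le1$ for all $p\in[1,\infty)$;
* (b) $\max\{1,I_p^L(T_n)\}\ge\frac1{124}\,n^{\max\{1/4,\,1/(2p)\}}$ for all $p\in[1,\infty)$;
* (c) $X_n\subset\ell_\infty^n$ isometrically, and every Lipschitz extension $G:\ell_\infty^n\to(Y_n^\#)^*$ of $J\circ T_n$ satisfies $\max\{1,\mathrm{Lip}(G)\}\ge\frac1{124}n^{1/4}$.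

In terms of the number of points: $\log N\le n(\log33+3\log n)\le9\,n\log n$ for $n\ge2$, and $N\ge33^n$ gives $\log\log N\ge\log n$, so $n\ge\frac19\log N/\log\log N$. Hence, for large $n$, the ratio $I_2^L/\pi_2^L$ on $N$-point spaces can be as large as $c(\log N/\log\log N)^{1/4}$ with an absolute $c>0$.

From now on $|\cdot|$ is the Euclidean norm on $\mathbb R^n$ when applied to vectors, and Lebesgue measure when applied to sets. For $t>0$, $Q_t=[-t,t]^n$.

## 5. One point in each unit cube, separated in $d_1$

**Lemma 5.** Let $M\in\mathbb N$ and $I=\{-M,\dots,M\}^n$. There are points $x_k\in C_k:=k+[0,1]^n$ $(k\in I)$ with $d_1(x_k,x_l)\ge\frac1{40}$ for $k\ne l$.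

Taking one point per unit cube gives density at scale $1$ in $\|\cdot\|_\infty$. The separation is obtained greedily: a $d_1$-ball of radius $\frac1{40}$ has volume exponentially smaller than that of a cube, and only exponentially many cubes compete.

*Proof.* Choose the points one after another, and suppose it is the turn of $C_k$. An earlier point $x_l$ excludes those $z\in C_k$ with $\|z-x_l\|_1<n/40$. We must show that the excluded points do not fill $C_k$.

**Step 1: count the earlier points that exclude something.** Suppose $x_l$ excludes some $z\in C_k$. Put $m_i=\max(|l_i-k_i|-1,0)$. Since $z_i\in[k_i,k_i+1]$ and $(x_l)_i\in[l_i,l_i+1]$, we have $|z_i-(x_l)_i|\ge m_i$, so $\sum_im_i<n/40$. The number of $m\in\mathbb Z_{\ge0}^n$ with $\sum m_i\le n/40$ is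
$$\binom{n+\lfloor n/40\rfloor}{n}\le2^{n+n/40}.$$
Each $m$ comes from at most $3^n$ indices $l$, since $m_i=0$ allows $l_i-k_i\in\{-1,0,1\}$ and $m_i>0$ allows two values. So at most $(6\cdot2^{1/40})^n$ earlier points matter.

**Step 2: bound the volume each one excludes.** The $\ell_1$-ball of radius $n/40$ has volume $\frac{(2n/40)^n}{n!}\le\left(\frac e{20}\right)^n$, using $n!\ge(n/e)^n$.

**Step 3: compare with the cube.** The excluded volume in $C_k$ is at most $(6\cdot2^{1/40}\cdot e/20)^n\le(0.84)^n<1=\mathrm{vol}(C_k)$. So an admissible $x_k$ exists. $\square$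

**Construction of $T_n$.** Fix $n$, put $M=16n^3$, and take the points $x_k$, $k\in I$, from Lemma 5. Let
$$X_n=(\{x_k\},\|\cdot\|_\infty),\qquad Y_n=(\{x_k\},d_1),$$
both with base point $x_0$ (the point with $k=0$), and let $T_n$ be the identity. The points are distinct, so $N=(2M+1)^n=(32n^3+1)^n$, and $X_n\subset\ell_\infty^n$ isometrically. **Theorem 4(a)** is exactly inequality (1).

## 6. Functions supported in a $d_1$-ball have large gradients

**Lemma 6.** Let $R>0$, and let $u:\mathbb R^n\to\mathbb R$ be Lipschitz and vanish outside $\{x:d_1(x,z)\le R\}$. Then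
$$\frac{\sqrt n}{4R}\int|u|\le\int|\nabla u|\qquad\text{and}\qquad\frac n{4R}\int|u|\le\int\sum_i|\partial_iu|.$$

The natural method is to integrate $|u|$ against the divergence of a vector field. The first field to try is $v(x)=x-z$, with divergence $n$. But on the $d_1$-ball $|x-z|$ can be as large as $nR$, at a vertex, so this only gives $\frac1R\int|u|\le\int|\nabla u|$, with no growth in $n$. The cure is to damp large coordinates, so that every component is bounded by $1$ while the divergence stays of order $n/R$.

*Proof.* By translation let $z=0$. Put $v_i(x)=g(x_i)$ with $g(t)=\frac t{R+|t|}$. Then $g\in C^1$, $|g|\le1$ and $g'(t)=R(R+|t|)^{-2}$.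

**Step 1: the divergence is large on the ball.** The function $t\mapsto(R+t)^{-2}$ is convex and decreasing on $[0,\infty)$. If $d_1(x,0)=\frac1n\sum|x_i|\le R$, Jensen's inequality gives
$$\operatorname{div}v(x)=R\sum_i(R+|x_i|)^{-2}\ge Rn\Big(R+\frac1n\sum_i|x_i|\Big)^{-2}\ge Rn(2R)^{-2}=\frac n{4R}.$$

**Step 2: integrate by parts.** On each line parallel to $e_i$ the function $|u|$ is Lipschitz with compact support, and $v_i$ is $C^1$. Integrating by parts on these lines,
$$\frac n{4R}\int|u|\le\int|u|\operatorname{div}v=-\int v\cdot\nabla|u| .$$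

**Step 3: bound the right side.** Almost everywhere both $u$ and $|u|$ are differentiable, and $\big||a|-|b|\big|\le|a-b|$ gives $|\partial_i|u||\le|\partial_iu|$. Since all $|v_i|\le1$, the quantity $|v\cdot\nabla|u||$ is at most $|v||\nabla u|\le\sqrt n|\nabla u|$ and also at most $\sum_i|\partial_iu|$. The second choice is the second inequality; the first choice, divided by $\sqrt n$, is the first. $\square$

*Check for $n=1$, $u(x)=(1-|x|/R)_+$:* $\int|u|=R$ and $\int|u'|=2$, and indeed $\frac1{4R}\cdot R\le2$.

## 7. The coefficients of an extension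

This section prepares both lower bounds. Write $X=X_n$, $Y=Y_n$. Let $K\ge 0$ and let $G:\mathbb R^n\to(Y^\#)^*$ satisfy
$$G(x)=\delta_x\ (x\in X),\qquad\|G(x)-G(x')\|\le K\|x-x'\|_\infty\ (x,x'\in\mathbb R^n).$$
Put $\kappa=\max\{1,K\}$, and **assume $\kappa\le\sqrt n$**. (We want lower bounds on $\kappa$ of the form $n^{\alpha}/124$ with $\alpha\le\frac12$, which are trivial if $\kappa>\sqrt n$.) Set
$$R=4\kappa,\qquad L=8n^3,\qquad L'=L+8n^2=L\Big(1+\frac1n\Big)\le16n^3=M .$$
The cubes $C_k$ cover $Q_M\supset Q_{L'}$. So for every $x\in Q_{L'}$ there is some $k$ with $x\in C_k$, hence $\|x-x_k\|_\infty\le1$; such an $x_k$ is called a *companion* of $x$.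

**Step 1: turn $G$ into coefficient functions.** The aim is to write $G(x)$ as a signed combination of point evaluations. The space $Y$ is finite, so every $h:Y\to\mathbb R$ is Lipschitz; Lipschitz constants of such $h$ refer to $d_1$. Put
$$\hat G_x(h)=h(x_0)+\langle G(x),h-h(x_0)\rangle .$$
This is linear in $h$, satisfies $\hat G_x(h)=h(x)$ for $x\in X$, and
$$|\hat G_x(h)-\hat G_{x'}(h)|\le\|G(x)-G(x')\|\,\mathrm{Lip}(h).$$
Let $\psi_k(x)=\hat G_x(1_{\{x_k\}})$. Each $\psi_k$ is Lipschitz on $\mathbb R^n$, and $\hat G_x(h)=\sum_kh(x_k)\psi_k(x)$.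

**Step 2: use the separation.** The aim is to control the coefficients in total variation. If $|h|\le1$, then $\mathrm{Lip}(h)\le2/\frac1{40}=80$. Choosing $h(x_k)$ to be the sign of $\psi_k(x)-\psi_k(x')$ gives
$$\sum_k|\psi_k(x)-\psi_k(x')|\le80\,\|G(x)-G(x')\|\qquad(x,x'\in\mathbb R^n).\tag{2}$$
If $x\in Q_{L'}$ has companion $x_k$, then $\psi_l(x_k)=1_{\{x_l\}}(x_k)$, so $\sum_l|\psi_l(x_k)|=1$, and (2) gives
$$\sum_l|\psi_l(x)|\le1+80K\le81\kappa\qquad(x\in Q_{L'}).\tag{3}$$

**Step 3: localize.** Lemma 6 needs functions supported in $d_1$-balls, so we cut off. Let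
$$\theta_k(x)=\Big(1-\frac{d_1(x,x_k)}R\Big)_+,\qquad u_k=\theta_k\psi_k .$$
Then $u_k$ vanishes outside $\{d_1(x,x_k)\le R\}$. It is Lipschitz: if $x$ lies in this bounded set, on which $\psi_k$ is bounded, then for every $x'$
$$|u_k(x')-u_k(x)|\le\theta_k(x')|\psi_k(x')-\psi_k(x)|+|\psi_k(x)||\theta_k(x')-\theta_k(x)|,$$
and if neither point lies in it, the left side is $0$.

**Step 4: the cut-off keeps half of the mass.** For $x\in Q_{L'}$ put $h_x(y)=(1-d_1(x,y)/R)_+$ for $y\in Y$; then $\mathrm{Lip}(h_x)\le1/R$ and $h_x(x_l)=\theta_l(x)$. With a companion $x_k$ of $x$,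
$$\sum_lu_l(x)=\hat G_x(h_x)\ge\hat G_{x_k}(h_x)-\frac KR=h_x(x_k)-\frac KR\ge1-\frac1R-\frac KR\ge\frac12\qquad(x\in Q_{L'}),\tag{4}$$
because $d_1(x,x_k)\le\|x-x_k\|_\infty\le1$ and $R=4\kappa\ge4\max\{1,K\}$. This is the reason for the choice of $R$.

**Step 5: the localized coefficients still move slowly.** For $x\in Q_{L'}$ and any $x'\in\mathbb R^n$, use $0\le\theta_k\le1$ and $|\theta_k(x')-\theta_k(x)|\le d_1(x,x')/R$ together with (2) and (3):
$$\sum_k|u_k(x')-u_k(x)|\le\sum_k\theta_k(x')|\psi_k(x')-\psi_k(x)|+\sum_k|\psi_k(x)||\theta_k(x')-\theta_k(x)|$$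
$$\le80\,\|G(x')-G(x)\|+\frac{81\kappa}{4\kappa}\,d_1(x,x')\le80\,\|G(x')-G(x)\|+21\,d_1(x,x').\tag{5}$$

**Step 6: choose the $u_k$ that see the inner box.** The estimates hold only in $Q_{L'}$, while Lemma 6 integrates over all of $\mathbb R^n$; the two boxes reconcile this. Let $F$ be the set of $k$ for which $u_k$ is not identically $0$ on $Q_L$. If $d_1(x,x_k)\le R$, then $|x_i-(x_k)_i|\le nR$ for each $i$. So the ball $\{d_1(\cdot,x_k)\le R\}$ has $\ell_\infty$-diameter at most $2nR=8n\kappa\le8n^{3/2}\le8n^2$. For $k\in F$ it meets $Q_L$, hence it lies in $Q_{L'}$. By (4),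
$$\sum_{k\in F}\int_{\mathbb R^n}|u_k|\ge\int_{Q_L}\sum_k|u_k|\ge\frac12(2L)^n .\tag{6}$$
The larger box costs only a constant:
$$|Q_{L'}|=(2L)^n\Big(1+\frac1n\Big)^n\le e\,(2L)^n .\tag{7}$$

## 8. No good extension to $\ell_\infty^n$: proof of Theorem 4(c)

Let $G$ be a Lipschitz extension of $JT_n$ to $\ell_\infty^n$ and $K=\mathrm{Lip}(G)$. We want $\kappa\ge n^{1/4}/124$. If $\kappa>\sqrt n$ this holds, so assume $\kappa\le\sqrt n$ and use Section 7.

**Step 1: bound derivatives in sign directions.** Let $\varepsilon\in\{\pm1\}^n$ and $x'=x+s\varepsilon$, $s>0$. Then $\|x'-x\|_\infty=d_1(x,x')=s$, and (5) gives $\frac1s\sum_k|u_k(x+s\varepsilon)-u_k(x)|\le80K+21$ for $x\in Q_{L'}$. By Rademacher's theorem the finitely many $u_k$ are all differentiable at almost every $x$. Letting $s\downarrow0$,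
$$\sum_k|\varepsilon\cdot\nabla u_k(x)|\le80K+21\le101\kappa\qquad\text{for a.e. }x\in Q_{L'}\text{ and all }\varepsilon .$$

**Step 2: average over signs to reach the Euclidean gradient.** For $a\in\mathbb R^n$ and uniformly random $\varepsilon$, let $S=\varepsilon\cdot a$. Then $\mathbb ES^2=|a|^2$ and $\mathbb ES^4=\sum_ia_i^4+3\sum_{i\ne j}a_i^2a_j^2\le3|a|^4$. Hölder's inequality $\mathbb ES^2=\mathbb E|S|^{2/3}|S|^{4/3}\le(\mathbb E|S|)^{2/3}(\mathbb ES^4)^{1/3}$ gives, for $a\ne0$,
$$\mathbb E|S|\ge(\mathbb ES^2)^{3/2}(\mathbb ES^4)^{-1/2}\ge\frac{|a|}{\sqrt3}.$$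
Averaging Step 1 over $\varepsilon$, we get $\sum_k|\nabla u_k|\le101\sqrt3\,\kappa\le175\kappa$ a.e. on $Q_{L'}$.

**Step 3: apply the isoperimetric lemma.** For $k\in F$ the function $u_k$ vanishes outside a closed set contained in $Q_{L'}$, so $\nabla u_k=0$ outside $Q_{L'}$. Lemma 6, summed over $F$, together with (6) and (7), gives
$$\frac{\sqrt n}{4R}\cdot\frac12(2L)^n\le\sum_{k\in F}\int_{Q_{L'}}|\nabla u_k|\le175\,\kappa\,e\,(2L)^n .$$
Since $R=4\kappa$, this reads $\sqrt n\le32\cdot175\,e\,\kappa^2\le124^2\kappa^2$ (numerically, $5600\,e<15223$ and $124^2=15376$). Hence $\kappa\ge n^{1/4}/124$. $\square$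

## 9. No good factorization through $L_p$: proof of Theorem 4(b)

Let $JT_n=B\circ i_{\infty,p}\circ A$. Since $T_n$ is not constant, $\mathrm{Lip}(A)>0$, and after rescaling $\mathrm{Lip}(A)=1$, $\mathrm{Lip}(B)=K$. Put $\kappa=\max\{1,K\}$. We show $\kappa\ge n^{1/4}/124$ and $\kappa\ge n^{1/(2p)}/124$; taking the infimum over factorizations then gives (b).

**Step 1: extend the factorization to all of $\ell_\infty^n$.** As in the proof of Proposition 2(i), choose representatives $a_k(\omega)$ of $A(x_k)$ with $|a_k(\omega)-a_l(\omega)|\le\|x_k-x_l\|_\infty$ for all $\omega,k,l$. Put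
$$f_\omega(x)=\min_k\big(a_k(\omega)+\|x-x_k\|_\infty\big),\qquad\tilde A(x)=f_{\cdot}(x)\in L_\infty(\mu).$$
Then $f_\omega(x_k)=a_k(\omega)$, each $f_\omega$ is 1-Lipschitz for $\|\cdot\|_\infty$, and $(\omega,x)\mapsto f_\omega(x)$ is jointly measurable, as a minimum of finitely many sums of a measurable function of $\omega$ and a continuous function of $x$. As $\mu$ is a probability measure, $G=B\circ i_{\infty,p}\circ\tilde A:\ell_\infty^n\to(Y^\#)^*$ is $K$-Lipschitz, and $G(x_k)=B\,i_{\infty,p}A(x_k)=\delta_{x_k}$. By (c), $\max\{1,K\}\ge\max\{1,\mathrm{Lip}(G)\}\ge n^{1/4}/124$.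

This is all one needs for $p\ge2$, in particular for the original question. For $p<2$ the bound $n^{1/(2p)}$ is better, and it needs more than the Lipschitz constant of $G$: we use that increments of $G$ are controlled in $L_p(\mu)$, namely
$$\|G(x')-G(x)\|^p\le K^p\int|f_\omega(x')-f_\omega(x)|^p\,d\mu(\omega),\tag{8}$$
and we move in coordinate directions instead of sign directions. If $\kappa>\sqrt n$, then $\kappa\ge n^{1/(2p)}/124$ is trivial, so assume $\kappa\le\sqrt n$, use Section 7 with this $G$ and $K$, and put $Q=Q_{L'}$.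

**Step 2: reduce to increments of $G$ along the axes.** In (5) take $x'=x+se_i$; here $d_1(x,x+se_i)=s/n$, so these distances add up to $s$ over $i$. Let $s$ run through a sequence decreasing to $0$. By Fatou's lemma,
$$\int_Q\sum_k\sum_i|\partial_iu_k|\le\liminf_{s\downarrow0}\frac{80}s\sum_i\int_Q\|G(x+se_i)-G(x)\|\,dx+21|Q| .$$

**Step 3: insert (8).** By Hölder's inequality on $\{1,\dots,n\}\times Q$, a set of total measure $n|Q|$, then (8) and Tonelli,
$$\frac1s\sum_i\int_Q\|G(x+se_i)-G(x)\|\,dx\le(n|Q|)^{1-1/p}K\Big(\int\!\int_Q\sum_i\Big|\frac{f_\omega(x+se_i)-f_\omega(x)}s\Big|^pdx\,d\mu(\omega)\Big)^{1/p}.$$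

**Step 4: the double integral is asymptotically at most $|Q|$, not $n|Q|$.** Each difference quotient is at most $1$ in absolute value, so the inner integrand is at most $n$. For each $\omega$ it converges, for a.e. $x$, to $\sum_i|\partial_if_\omega(x)|^p$. At a point of differentiability, with $\varepsilon_i$ the sign of $\partial_if_\omega(x)$ (and $\varepsilon_i=1$ if this is $0$), the sum $\sum_i|\partial_if_\omega(x)|$ is the derivative of $f_\omega$ in the direction $\varepsilon$; as $\|\varepsilon\|_\infty=1$ and $f_\omega$ is 1-Lipschitz for $\|\cdot\|_\infty$, it is at most $1$. In particular each term is at most $1$, so $\sum_i|\partial_if_\omega|^p\le\sum_i|\partial_if_\omega|\le1$. By dominated convergence, first in $x$ (bound $n$) and then in $\omega$ (bound $n|Q|$), the limit of the double integral is at most $|Q|$.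

**Step 5: conclude.** Steps 2–4 and (7), with $21\le21\kappa n^{1-1/p}$, give
$$\int_Q\sum_k\sum_i|\partial_iu_k|\le|Q|\big(80Kn^{1-1/p}+21\big)\le101\,\kappa\,n^{1-1/p}\,e\,(2L)^n .$$
For $k\in F$ the function $u_k$ is supported in $Q$, so by the second inequality of Lemma 6 and (6) the left side is at least
$$\frac n{4R}\cdot\frac12(2L)^n=\frac n{32\kappa}(2L)^n .$$
Hence $n^{1/p}\le32\cdot101\,e\,\kappa^2\le124^2\kappa^2$, i.e. $\kappa\ge n^{1/(2p)}/124$. $\square$

## 10. Gluing the finite pieces: proof of Theorem 3

The constants $I_p^L(T_n)$ tend to infinity while $\pi_p^L(T_n)\le1$. We join the pieces at their base points so that the summing constant does not grow. The choice of the two gluing metrics matters: a sum in $X$ gives many Lipschitz functions, a maximum in $Y$ leaves little to dominate.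

**Step 1: the spaces.** Glue all $X_n$, $n\ge1$, at their base points into $X$, with $d_X(x,y)=d_X(x,0)+d_X(0,y)$ for $x,y$ in different pieces. Glue all $Y_n$ at their base points into $Y$, with
$$d_Y(x,y)=\max\{d_Y(x,0),d_Y(y,0)\}$$
for $x,y$ in different pieces. That $d_X$ is a metric is clear. For $d_Y$ we check the triangle inequality. Let $x,x'$ be in one piece and $y$ in another, with distances $a,a',b$ to $0$. Then
$$d(x,x')\le a+a'\le\max(a,b)+\max(a',b),\qquad\max(a,b)\le d(x,x')+\max(a',b),$$
the latter because $a\le d(x,x')+a'$. For three different pieces, $\max(a,c)\le\max(a,b)+\max(b,c)$. Let $T:X\to Y$ restrict to $T_n$ on each $X_n$. It is a bijection of countable spaces, and it is 1-Lipschitz since $d_1\le\|\cdot\|_\infty$ and a maximum is at most the sum.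

**Step 2: part (a).** We dominate $d_Y$ by an average over random functions in $B_{X^\#}$. Finite sequences in $X$ lie in $X_1\cup\dots\cup X_m$ for some $m$. For $\mathbf i=(i_1,\dots,i_m)$ with $1\le i_n\le n$ and $\sigma\in\{\pm1\}^m$ let
$$f_{\mathbf i,\sigma}(x)=\sigma_n\big(x_{i_n}-(x_0^{(n)})_{i_n}\big)\qquad(x\in X_n,\ n\le m),$$
where $x_0^{(n)}$ is the base point of $X_n$, and $f_{\mathbf i,\sigma}=0$ on the other pieces. On each piece this is 1-Lipschitz and vanishes at $0$; across pieces $|f(x)-f(y)|\le|f(x)|+|f(y)|\le d_X(x,0)+d_X(0,y)$. So $f_{\mathbf i,\sigma}\in B_{X^\#}$. Let $\mathbf i,\sigma$ be independent and uniformly distributed, and let $x,y\in X_1\cup\dots\cup X_m$.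

* If $x,y\in X_n$, averaging over $i_n$ gives $\mathbb E|f(x)-f(y)|=d_1(x,y)=d_Y(Tx,Ty)$.
* If $x\in X_n$, $y\in X_{n'}$ with $n\ne n'$, put $\alpha=x_{i_n}-(x_0^{(n)})_{i_n}$ and $\beta=y_{i_{n'}}-(x_0^{(n')})_{i_{n'}}$. Averaging over the two signs gives $\frac12(|\alpha-\beta|+|\alpha+\beta|)=\max(|\alpha|,|\beta|)$, so
$$\mathbb E|f(x)-f(y)|\ge\max\{\mathbb E|\alpha|,\mathbb E|\beta|\}=\max\{d_Y(Tx,0),d_Y(Ty,0)\}=d_Y(Tx,Ty).$$

By Jensen, $d_Y(Tx,Ty)^p\le\mathbb E|f(x)-f(y)|^p$. Therefore
$$\sum_ja_jd_Y(Tx_j,Ty_j)^p\le\mathbb E\sum_ja_j|f(x_j)-f(y_j)|^p\le\sup_{f\in B_{X^\#}}\sum_ja_j|f(x_j)-f(y_j)|^p,$$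
that is, $\pi_p^L(T)\le1$.

**Step 3: maps that isolate one piece.** Let $r_n:Y\to Y_n$ be the identity on $Y_n$ and send all other pieces to $0$. It is 1-Lipschitz: for $x\in Y_n$ and $y$ in another piece, $d(r_nx,r_ny)=d_Y(x,0)\le d_Y(x,y)$. Define $\rho_n:(Y^\#)^*\to(Y_n^\#)^*$ by $\rho_n(m)(g)=m(g\circ r_n)$. It is linear, $\|\rho_n\|\le1$ because $\mathrm{Lip}(g\circ r_n)\le\mathrm{Lip}(g)$, and $\rho_n\delta_y=\delta_{r_n(y)}$.

**Step 4: part (b).** Suppose $JT=B\,i_{\infty,p}A$ with $K=\mathrm{Lip}(A)\mathrm{Lip}(B)<\infty$. Then $J_{Y_n}T_n=(\rho_nB)\,i_{\infty,p}\,A|_{X_n}$, so $I_p^L(T_n)\le K$ for all $n$. This contradicts Theorem 4(b) for large $n$.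

**Step 5: part (c).** Let $Z$ be the union of the spaces $(\mathbb R^n,\|\cdot\|_\infty)$, glued at their points $x_0^{(n)}$, with $d(x,y)=d(x,0)+d(0,y)$ across pieces. Then $X\subset Z$ isometrically. If $G:Z\to(Y^\#)^*$ were a $K$-Lipschitz extension of $JT$, then $\rho_n\circ G|_{\mathbb R^n}$ would be a $K$-Lipschitz extension of $J_{Y_n}T_n$ to $\ell_\infty^n$, so $\max\{1,K\}\ge n^{1/4}/124$ for every $n$ by Theorem 4(c), which is impossible. $\square$

So the guess of Section 1 is false: $\pi_2^L(T)\le1$, but $T$ is not Lipschitz 2-integral.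

## 11. A Banach-space target, and the dependence on the target

Making the target a Banach space does not rescue the guess.

**Corollary 7.** Let $T$ be as in Theorem 3 and let $W$ be the closed linear span of $J(Y)$ in $(Y^\#)^*$, a Banach space. Then $T'=J\circ T:X\to W$ has $\pi_p^L(T')\le1$ for all $p\in[1,\infty)$ and is not Lipschitz $p$-integral for any $p\in[1,\infty)$.

*Proof.* Since $J$ is isometric, $\pi_p^L(T')=\pi_p^L(T)\le1$. The definition of integrality for $T'$ allows values in the larger space $(W^\#)^*$, so we map back. For $g\in Y^\#$ let $\hat g(w)=w(g)$ for $w\in W$. Then $|\hat g(w)-\hat g(w')|\le\|w-w'\|\|g\|$ and $\hat g(0)=0$, so $\hat g\in W^\#$ and $\|\hat g\|\le\|g\|$. Let $\rho:(W^\#)^*\to(Y^\#)^*$ be the adjoint of the linear map $g\mapsto\hat g$. It is linear of norm at most $1$, and $\rho(\delta_w)(g)=\hat g(w)=w(g)$, that is, $\rho(\delta_w)=w$. If $J_WT'=B\,i_{\infty,p}A$, then applying $\rho$ gives $JT=(\rho B)\,i_{\infty,p}A$, which contradicts Theorem 3(b). $\square$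

Enlarging the target far enough, however, does restore integrality.

**Remark (non-injectivity).** Let $T$ be as in Theorem 3 and let $j:Y\to\ell_\infty(Y)$ be an isometric embedding, for instance $j(y)=(d(y,z)-d(0,z))_{z\in Y}$. The space $\ell_\infty(Y)$ satisfies the hypothesis of Proposition 2(iii) with $\lambda=1$: extend each coordinate by McShane with the same constant $c$. The coordinates of the extension stay bounded at each point $x$, since they differ from those at a fixed point $s$ of the original subset by at most $c\,d(x,s)$. Hence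
$$I_p^L(j\circ T)\le\pi_p^L(j\circ T)=\pi_p^L(T)\le1\qquad\text{for all }p\in[1,\infty),$$
although $T$ itself is not Lipschitz $p$-integral for any $p$. Being Lipschitz 2-integral, unlike being Lipschitz 2-summing, therefore depends on the target space and not only on the metric induced on the image.
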